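# Closing up a knotoid: the height equals the virtual crossing number

## 1. A guess: the closing arc wastes no virtual crossings

A **knotoid diagram** $K$ in $S^2$ is a knot diagram whose underlying curve is the interval $[0,1]$ rather than a circle: an immersed oriented arc with finitely many transverse double points, each carrying over/under information. It is oriented from its first endpoint, the tail, to its last endpoint, the head, and the endpoints may lie in any regions of the diagram. A **knotoid** is a class of such diagrams under isotopy of $S^2$ and the Reidemeister moves $\Omega_1,\Omega_2,\Omega_3$, performed away from the endpoints. So an endpoint may never be pushed over or under a strand.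

A **virtual knot diagram** is a closed oriented generic curve in $S^2$ whose double points are of two kinds: real crossings, with over/under information, and virtual crossings, without. A **virtual knot** is a class of such diagrams under isotopy, $\Omega_1,\Omega_2,\Omega_3$ for real crossings, and the detour move: an arc all of whose crossings are virtual may be replaced by any other generic arc with the same ends, all crossings on the new arc being virtual. The *signed Gauss diagram* records the cyclic order in which the real crossings are passed, with over/under and signs. The detour move does not change it.

Given a knotoid diagram, join the head to the tail by an arc in $S^2$ and declare every crossing that this arc creates to be virtual. The result is the **virtual closure** $\overline v(K)$. All choices of the arc differ by detour moves, and one gets a well-defined map from knotoids in $S^2$ to virtual knots.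

There are two natural measures of complexity. The **virtual crossing number** $vc(\kappa)$ of a virtual knot $\kappa$ is the minimum number of virtual crossings over all virtual diagrams of $\kappa$. The **height** of a knotoid diagram is the minimum number of crossings that a connecting arc creates when the endpoints are joined by an arc passing under the diagram. The height $h(K)$ of a knotoid is the minimum of the heights of all its diagrams; it is a knotoid invariant (Turaev).

When we close a diagram of minimal height along a shortest arc, we pay $h(K)$ virtual crossings. The first guess is that one cannot do better, and this is the conjecture posed in "Parity In Knotoids" (http://nesligugumcu.weebly.com/uploads/9/9/5/3/99533106/parity.pdf). The guess is right.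

**Theorem A.** For every knotoid $K$ in $S^2$, $vc(\overline v(K))=h(K)$.

The inequality $vc(\overline v(K))\le h(K)$ is the sentence above: take a diagram of height $h(K)$ and a connecting arc with $h(K)$ crossings, made simple by cutting out loops, and declare these crossings virtual. The other inequality is the problem. The number $vc$ is a minimum over *all* virtual diagrams of $\overline v(K)$, most of which are not visibly the closure of anything; their virtual crossings may be scattered all over.

Here are the smallest cases. If $h(K)=0$, both sides are $0$. A diagram without crossings is a simple arc, which does not separate $S^2$, so its height is $0$. A diagram with one crossing also has height $0$: the arc runs through the crossing, around a simple loop $l$, through the crossing again and away. The corner of $l$ at the crossing occupies one of the four quadrants, and the incoming and the outgoing strand both bound the opposite quadrant, so they lie on the same side of $l$. On that side we see a disc and two disjoint arcs issuing from one boundary point. They do not separate the disc, so tail and head lie in the same region. Hence nothing happens before two crossings.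

## 2. Spiral arcs and the index of a crossing

For $m=1,2$ let $S_m$ be the following knotoid diagram in the plane. The tail is $(1,-\tfrac12)$. The arc goes vertically up to $(1,0)$, then follows the spiral $r=1+\theta/2\pi$ counterclockwise from $\theta=0$ to $\theta=2\pi m$, arriving at $(m+1,0)$. There it turns left (round the corner) and runs along the $x$-axis in the negative direction, through $(1,0)$ and the origin, to the head $(-m-2,0)$.

The crossings are $c=(1,0)$ and $f=(-\tfrac32,0)$, and for $m=2$ also $e=(2,0)$ and $g=(-\tfrac52,0)$. They are passed in the order
$$c\,f\,c\,f\quad(m=1),\qquad c\,f\,e\,g\,e\,c\,f\,g\quad(m=2).$$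
At $c$ the first pass is over; at $f$ the first pass is under; at $e,g$ choose as you like. The height of the diagram is at most $m$: the tail has polar angle $\theta_0\in(\tfrac{3\pi}2,2\pi)$ and radius $\sqrt5/2<1.75<1+\theta_0/2\pi$, so the ray from the tail radially outward crosses the $m$ turns of the spiral once each and nothing else, and one can then walk clockwise around the outside to the head.

To bound $vc$ from below by hand we need an invariant. It is convenient to describe virtual knots by surfaces.

**Fact (F1)** (N. Kamada–S. Kamada, JKTR 9 (2000); Carter–Kamada–Saito, JKTR 11 (2002)). Virtual knots correspond bijectively to pairs $(\Sigma,K)$, where $\Sigma$ is a closed connected oriented surface and $K\subset\Sigma\times I$ a knot, up to isotopy and (de)stabilization. A diagram on an oriented surface and a virtual diagram with the same signed Gauss diagram represent the same virtual knot. Let $D\subset S^2$ be a virtual diagram with at least one real crossing. Let $G$ be its 4-valent graph: the vertices are the real crossings, and virtual crossings are ignored. Let $R$ be the ribbon neighborhood of $G$ determined by $D$, oriented from $S^2$. Capping $\partial R$ with discs gives the *Carter surface* $\Sigma$. It carries $D$ with the same signed Gauss diagram, and all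 faces of $G\subset\Sigma$ are discs. A virtual diagram without real crossings represents the trivial knot.

*Example.* For $\overline v(S_1)$, the diagram $S_1$ has three regions in $S^2$: the upper half of the disc bounded by the spiral turn, the lower half (containing the tail), and the outside (containing the head). Remove a small disc around each endpoint, attach a tube, and let the closing arc run along the tube. The lower and the outer region, cut along the ends of the arc, are discs, and the tube cut along the closing arc is a rectangle joining them. So on the torus the graph $G$ has $2$ vertices, $4$ edges and $2$ disc faces. This is the Carter surface of $\overline v(S_1)$: all faces are discs, and $2-4+2=0$.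

Let $D$ be a virtual diagram and $c$ a real crossing. Smoothing $D$ at $c$ along its orientation gives two closed curves $l_c,l'_c$ with $[D]=[l_c]+[l'_c]$ in $H_1(\Sigma)$. The dot denotes the intersection form. Put
$$\operatorname{ind}(c)=[l_c]\cdot[l'_c]=[l_c]\cdot[D].$$
Exchanging the two loops changes only the sign, so $|\operatorname{ind}(c)|$ is well defined. It is the absolute value of a signed count over the real crossings at which $l_c$ meets $l'_c$; so it depends only on the signed Gauss diagram, and it can be computed on any surface carrying the diagram. For $m\ge1$ let
$$J_m(D)=\sum_{|\operatorname{ind}(c)|=m}\operatorname{sgn}(c).$$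

**Proposition 1.** (a) $J_m$ is an invariant of virtual knots for every $m\ge1$. (b) If $J_m(\kappa)\ne0$, then $vc(\kappa)\ge m$.

*Proof.* (a) Detour moves do not change the signed Gauss diagram. For a move $\Omega_i$, look at the diagram that has the monogon, bigon or triangle of the move (for $\Omega_1,\Omega_2$ the one with more crossings). No strand enters this polygon, so its boundary is a component of $\partial R$ and it is a face of the Carter surface. Hence the move can be performed on this surface, as a homotopy of the curve $D$. For a crossing not created or removed, the loops before and after are homotopic, so the index is unchanged; so is the sign. For $\Omega_1$, the extra crossing has a loop bounding the monogon, so its index is $0$ and it does not count. For $\Omega_2$, the two extra crossings $u,v$ have opposite signs. Let $l_u,l_v$ be the loops starting along the same strand, and let $e_1,e_2$ be the edges of the bigon on the first and second strand. If both strands run from $u$ to $v$, then $l_u=e_1X$ and $l_v=Xe_2$ with the same path $X$ from $v$ to $u$, and $e_1\simeq e_2$ across the bigon. If the second strand runs from $v$ to $u$, then $l_u=e_1Xe_2$ and $l_v=X$ with the same loop $X$ at $v$, and $e_2e_1$ is null-homotopic. In both cases $l_u$ and $l_v$ are freely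 homotopic, so $|\operatorname{ind}(u)|=|\operatorname{ind}(v)|$ and the contributions cancel.

(b) If $J_m(\kappa)\neq0$, every diagram $D$ of $\kappa$ has a crossing $c$ with $|\operatorname{ind}(c)|=m$. In $S^2$ the closed curves $l_c,l'_c$ have total intersection number $0$. This total is $\operatorname{ind}(c)$, from the real crossings, plus a term $\pm1$ for each virtual crossing between $l_c$ and $l'_c$. So there are at least $m$ virtual crossings. $\square$

Now test the spirals. A crossing is positive when (over direction, under direction) is a positive basis. At $c$ the first pass has direction $(\tfrac1{2\pi},1)$ and is over, the second has direction $(-1,0)$: the determinant is $1$, so $c$ is positive. At $f$ the over direction is $(-1,0)$ and the under direction $(-\tfrac1{2\pi},-\tfrac32)$: the determinant is $\tfrac32$, so $f$ is positive.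

For $m=1$ each of $c,f$ has index $\pm1$, because between the two occurrences of one letter the other occurs once. So $J_1=2$.

For $m=2$: between the two $c$'s we read $f\,e\,g\,e$, so $l_c$ meets $l_c'$ at $f$ and $g$. At both points $l_c$ heads down and $l'_c$ heads left, a negative basis, so $\operatorname{ind}(c)=-2$. Between the two $f$'s we read $e\,g\,e\,c$, so $l_f$ meets $l'_f$ at $g$ (heading down against left: $-1$) and at $c$ (heading left against up: $-1$). So $\operatorname{ind}(f)=-2$. Between the two $e$'s and between the two $g$'s an odd number of letters occurs once, so these indices are odd. Hence $J_2=2$.

By Proposition 1, $m\le vc(\overline v(S_m))\le h(S_m)\le m$. The guess passes the test, with heights $1$ and $2$.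

## 3. Cancelling indices, and flows in place of loops

The sensible first approach is to use the index in general. It stops here: to get $vc\ge h$ we need a crossing of index $\pm h$ in *every* diagram, and the only thing that forces one is $J_h\ne0$. But $J_h$ is a signed sum. Let $S_1^*$ be $S_1$ with both crossings switched, and let $K$ be the product: delete a small disc around the head of $S_1$ and one around the tail of $S_1^*$ and glue, so that the arc continues. The crossings are passed in the order $c\,f\,c\,f\,c^*f^*c^*f^*$, all four have $|\operatorname{ind}|=1$, and the signs are $+,+,-,-$. So $J_m=0$ for all $m\ge1$, and Proposition 1 says nothing, although the diagram only shows $h(K)\le2$.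

Counting genus does not help either. Replacing each virtual crossing by a handle puts a diagram with $n$ virtual crossings on a surface of genus at most $n$. But every virtual closure of a knotoid lives on a torus (attach one tube at the endpoints, as in the example above), so this can never give more than $n\ge1$.

Let us see what the index bound really used. Let $D$ have graph $G$ and Carter surface $\Sigma$, orient the edges of $G$ along $D$, and consider real cycles $P=\sum p_ss$ and $Q=\sum q_ss$ in $Z_1(G;\mathbb R)$, where $s$ runs over the edges. Think of them as flows through the diagram.

**Lemma 2.** Let $D\subset S^2$ be a virtual diagram with at least one real crossing. For $P,Q\in Z_1(G;\mathbb R)$,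
$$[P]\cdot[Q]=-\sum_v\varepsilon_v\,(p_sq_t-p_tq_s),\tag{1}$$
summed over the virtual crossings $v$, where $s,t$ are the edges of $G$ crossing at $v$ and $\varepsilon_v=\pm1$.

*Proof.* Both sides are bilinear and integral cycles span $Z_1(G;\mathbb R)$, so let $P,Q$ be integral. Represent $P$ by closed curves in $R$ running as $|p_s|$ parallel strands along the band of $s$, in the direction given by the sign of $p_s$; at each vertex disc, incoming and outgoing strands are equal in number because $P$ is a cycle, and we join them by arcs in the disc. Do the same for $Q$, keeping all strands disjoint in the bands. Then $P$ and $Q$ intersect only in vertex discs. The surface $R$ is immersed in $S^2$, preserving orientation, and the overlaps are exactly the squares where two bands cross at a virtual crossing. The images in $S^2$ have total algebraic intersection $0$. This total consists of the intersection number in $R\subset\Sigma$, which is $[P]\cdot[Q]$, and of one contribution for each virtual crossing $v$. Let $\varepsilon_v$ be the sign with which $s$ crosses $t$ at $v$. Strands of $P$ along $s$ meet strands of $Q$ along $t$ and contribute $\varepsilon_vp_sq_t$; strands of $P$ along $t$ meet strands of $Q$ along $s$ with the opposite sign and contribute $-\varepsilon_vp_tq_s$. If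 $s=t$ the sum is $0$, in agreement with the formula. $\square$

So if $|p_s|\le1$ and $|q_s|\le1$ for all $s$ (we say $P,Q$ have *capacity* $1$), each virtual crossing contributes at most $2$, and
$$|[P]\cdot[Q]|\le 2\cdot\#\{\text{virtual crossings of }D\}.\tag{2}$$
The index bound is the special case $P=l_c+l'_c$, $Q=l_c-l'_c$: all coefficients are $\pm1$ and $[P]\cdot[Q]=-2\,[l_c]\cdot[l'_c]$. For $\overline v(S_1)$ these two flows have intersection number $\pm2$.

This suggests dropping the crossing loops. What we need is: *in every virtual diagram $D$ of $\overline v(K)$, two real flows of capacity $1$ with intersection number $\pm2h(K)$.* Flows with prescribed behavior exist when all cuts have enough capacity; this is the duality between flows and cuts, which in our setting will be the Hahn–Banach theorem. A cut of $G\subset\Sigma$ is a closed curve on $\Sigma$, and its capacity is the number of points in which it meets $D$. So everything will follow from *lower bounds on the number of intersections of curves with $D$*, on an arbitrary surface $\Sigma$ carrying our virtual knot. Since $D$ may change by Reidemeister moves, we should replace a curve on $\Sigma$ by an annulus in $\Sigma\times I$ and count the points in which the knot punctures it. For a closed-up knotoid, such a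 count will see the height.

The work splits into three parts: define the puncture count and bound it on the torus by the height (Sections 4–9); transport the bound to all other surfaces (Section 10); turn cuts into flows (Section 11).

## 4. Thickened surfaces, irreducible representatives, isotopies of discs and arcs

Everything is smooth, with corners allowed, and $I=[0,1]$. Let $\Sigma$ be a closed connected oriented surface, $M=\Sigma\times I$, and $K\subset\operatorname{int}M$ a knot. "Top" and "bottom" are $\Sigma\times1$ and $\Sigma\times0$. Pairs $(\Sigma,K)$ are considered up to orientation-preserving homeomorphisms of $\Sigma\times I$ preserving top and bottom.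

**Definition (destabilization).** Let $B\subset M$ be an annulus disjoint from $K$ and isotopic to $\beta\times I$ for a simple closed curve $\beta\subset\Sigma$. Cut $M$ along $B$, glue in two copies of $D^2\times I$, and drop components not containing $K$. The destabilization is *inessential* if it cuts off only a ball $D^2\times I$ missing $K$. A pair is *irreducible* if it admits only inessential destabilizations.

*Example.* Let $K$ be a knotoid diagram of height $0$, placed on a torus by attaching a tube at its endpoints, with the closing arc along the tube. A connecting arc missing the diagram closes up along the tube to a curve $\beta$ disjoint from the knot. Destabilizing along $\beta\times I$ gives genus $0$.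

**Fact (F2)** (Kuperberg, *What is a virtual link?*, AGT 3 (2003)). Each virtual knot has a unique irreducible representative.

**Lemma 3.** (a) Every pair of genus $0$ is irreducible, and every reducible pair has a destabilizing annulus with nonseparating core. Hence every $(\Sigma,K)$ is carried to the irreducible representative of its virtual knot by finitely many destabilizations along annuli with nonseparating core, each lowering the genus by one. (b) A pair $(T,K)$ with $T$ a torus is irreducible if no annulus isotopic to $\beta\times I$ with $\beta$ essential misses $K$.

*Proof.* (a) Consider a destabilizing annulus; move it to $\beta\times I$. Suppose first that $\beta$ bounds a disc $\Delta$. If $\Delta\times I$ misses $K$, the destabilization is inessential. Otherwise $K$ lies in $\Delta\times I$; in positive genus we can use $\beta'\times I$ with $\beta'$ a nonseparating curve outside $\Delta$, and in genus $0$ the other side of $\beta$ is a disc whose thickening misses $K$, so the destabilization is inessential. Suppose next that $\beta$ is separating and bounds no disc. Then both sides have positive genus, $K$ lies over one of them, and we can use a nonseparating curve in the other. The remaining case is that $\beta$ is nonseparating already. Cutting along a nonseparating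 annulus and capping lowers the genus by one and keeps everything connected, so after finitely many steps we reach an irreducible pair, which by (F2) is the irreducible representative. (b) If $(T,K)$ were reducible, (a) would give an annulus missing $K$ with nonseparating, hence essential, core. $\square$

We also need three facts on isotopies.

**Fact (F3).** Let $Y$ be an irreducible 3-manifold (every embedded sphere in it bounds a ball) and let $Q,Q'$ be properly embedded discs with $\partial Q=\partial Q'$. Then an ambient isotopy fixed on $\partial Y$ carries $Q$ to $Q'$.

*Proof.* Tilt $Q$ near $\partial Q$ so that $Q\cap Q'=\partial Q$ there, and make the interiors transverse. If there are intersection circles, let $E'\subset Q'$ be a disc cut off by an innermost one, so that $\operatorname{int}E'\cap Q=\emptyset$, and let $E\subset Q$ be the disc with $\partial E=\partial E'$. The sphere $E\cup E'$ lies in $\operatorname{int}Y$ and bounds a ball there. The set $Q\setminus E$ is connected, contains $\partial Q\subset\partial Y$, and meets the sphere at most along $\partial E$, so it lies outside the ball. Hence we can push $E$ across the ball and off $E'$, to a parallel copy of $E'$ on the side of $Q'$ from which $Q\setminus E$ approaches. This reduces the number of circles. When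 none is left, $Q\cup Q'$ is a sphere touching $\partial Y$ only along $\partial Q$. Pushed slightly into the interior, it bounds a ball. The thin collar of $\partial Y$ swept by the push reaches $\partial Y$ and does not meet the pushed sphere, so it is outside the ball. Thus $Q\cup Q'$ itself bounds a ball meeting $\partial Y$ only in $\partial Q$, and we push $Q$ across it to $Q'$, fixing $\partial Y$. $\square$

**Fact (F4).** Two simple spanning arcs of an annulus that are homotopic rel endpoints are isotopic by an ambient isotopy fixed on the boundary. (Textbook fact.)

**Fact (F5)** (Reidemeister's theorem for arcs). Let $F$ be a compact surface and $\kappa_t$ a smooth isotopy of properly embedded arcs in $F\times I$ with endpoints in $\partial F\times\operatorname{int}I$, interiors in $\operatorname{int}(F\times I)$, and $\kappa_t$ independent of $t$ near the endpoints. If the projections of $\kappa_0,\kappa_1$ to $F$ are generic, their diagrams are related by isotopies of $F$ rel $\partial F$ and moves $\Omega_1,\Omega_2,\Omega_3$ in $\operatorname{int}F$.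

## 5. Counting punctures of vertical annuli

**Definition (vertical system).** A *vertical system* is a disjoint union $A\subset M$ of finitely many oriented properly embedded annuli, transverse to $K$, each with one boundary curve on the top and one on the bottom, and with core not null-homotopic in $M$. The boundary curves are oriented parallel to the core. The class $[A]\in H_1(\Sigma;\mathbb Z)$ is the class of the top boundary; it equals the class of the bottom boundary, since the two are homologous in $M$. The points of $A\cap K$ are called *punctures*. Put
$$N_{\Sigma,K}(\gamma)=\min\{|A\cap K| : A\text{ a vertical system},\ [A]=\gamma\},\qquad N(0)=0 .$$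

The minimum is over a nonempty set: represent $\gamma$ by an oriented multicurve $\Gamma$, discard null-homotopic components, and take $\Gamma\times I$. Clearly $N(-\gamma)=N(\gamma)$, and $N$ is invariant under isotopy of $K$ and under homeomorphisms of pairs. An annulus of a vertical system need not be straight, that is, of the form $\Gamma\times I$. This freedom is what makes $N$ invariant under isotopy of $K$, and undoing it will cost us some work.

**Lemma 4 (parity).** $A\cdot K=\pm[A]\cdot[K]$ for every vertical system $A$. In particular $|A\cap K|\equiv[A]\cdot[K]\pmod2$, so $N(\gamma)\equiv\gamma\cdot[K]\pmod 2$.

*Proof.* Let $\Gamma$ be the top boundary of $A$. The chain $A-\Gamma\times I$ has its boundary in $\Sigma\times0$. This boundary is a difference of two curves of the same class, so it bounds a 2-chain in $\Sigma\times0$; adding it we get a 2-cycle. Since $H_2(M)$ is generated by $\Sigma\times0$, which misses $K$, this cycle has intersection number $0$ with $K$. The added chain misses $K$ too. So $A\cdot K=(\Gamma\times I)\cdot K=\pm[A]\cdot[K]$. $\square$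

*Example.* On a torus with a basis $c,d$, $c\cdot d=1$, let $K$ project to a simple curve of class $d$. Then $c\times I$ has one puncture and an annulus over a parallel copy of $d$ has none. Lemma 4 gives $N(xc+yd)\ge|x|$ and $N(c)=1$, $N(d)=0$.

## 6. Removing superfluous intersections

To add classes, and to compare annuli with a fixed one, we need control over $A\cap A'$ for two vertical systems. Let them be transverse to each other with $A\cap A'\cap K=\emptyset$ (a small perturbation achieves this without changing the punctures).

A circle of $A\cap A'$ that is essential in an annulus is parallel to its core, which is not null-homotopic. So a circle is inessential in $A$ iff it is null-homotopic in $M$ iff it is inessential in $A'$. Call such circles *removable*; also call removable the arcs of $A\cap A'$ with both ends on the top or both on the bottom. A removable curve cuts off a unique disc or half-disc in $A$, and one in $A'$. The remaining components are *top–bottom arcs*, running from top to bottom, and circles essential in both systems. These two kinds do not occur on the same annulus, since they would intersect.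

**Lemma 5 (clean position).** (a) $A,A'$ can be replaced by vertical systems of the same classes, with no more punctures respectively, such that $A\cap A'$ has no removable components. (b) If every component of $A'$ has at most one puncture, this can be done changing only $A$. The components of $A$ keep their classes and their number does not change.

*Proof.* (a) *The aim is to cut along a cheapest (half-)disc.* Among all (half-)discs cut off in $A$ or in $A'$ by removable curves, choose one, $E$, with fewest punctures, and among those one with fewest intersection components in its interior. An intersection component in the interior of $E$ is a circle in a (half-)disc, or an arc with both ends on the edge of the half-disc on the top (or bottom). So it is removable and cuts off a smaller (half-)disc in $E$, with no more punctures and fewer interior components. By the choice of $E$ there is none.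

Say $E\subset A$ is cut off by $e$, and let $E'\subset A'$ be the other (half-)disc cut off by $e$. Then $E\cap A'=e$. Replace $A'$ by $(A'\setminus E')\cup E^+$, where $E^+$ is a parallel copy of $E$ on the side of $A$ from which $A'\setminus E'$ approaches $e$. This is embedded because $E\cap A'=e$. It has no more punctures, since $|E\cap K|\le|E'\cap K|$ by the choice of $E$. The number of components of $A\cap A'$ drops, because $e$ disappears and $E^+\cap A=\emptyset$. A disc has been replaced by a disc or a half-disc by a half-disc, so we still have annuli; at least one of the two boundary curves of each annulus is unchanged, so its class is unchanged and its core is still not null-homotopic. If $E\subset A'$, exchange the roles of $A$ and $A'$. Iterate.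

(b) *The aim is to use only discs of $A'$, and parity makes them cheap.* Choose a removable $e$ whose (half-)disc $E'\subset A'$ has $\operatorname{int}E'\cap A=\emptyset$ (innermost in $A'$), and let $E\subset A$ be the other one. If $e$ is a circle, $E+E'$ is a mod 2 cycle. If $e$ is an arc, $E\cup E'$ is a disc whose boundary is a loop on the top or the bottom; this loop is null-homotopic in $M$, so it bounds a mod 2 chain there, and adding the chain we again get a mod 2 cycle. Mod 2 cycles meet $K$ evenly, because $H_2(M;\mathbb Z/2)$ is generated by $\Sigma\times 0$. So $|E\cap K|\equiv|E'\cap K|\pmod 2$. Since $|E'\cap K|\in\{0,1\}$, we get $|E'\cap K|\le|E\cap K|$. Replace $E$ by a parallel copy of $E'$ on the side of $A'$ from which $A\setminus E$ approaches $e$. As in (a), this is embedded, keeps the classes, and reduces the number of intersection components. Only $A$ has changed. Iterate. $\square$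

Now let $A'$ be connected and suppose that $A\cap A'$ consists of top–bottom arcs only. Give each arc the *sign* of the intersection of the top boundary curves at its top end. Along the arc, $A$ is a band crossing $A'$, and the sign tells in which direction. The signs sum to $[A]\cdot[A']$.

**Lemma 6 (strip surgery).** In this situation let $a_1,a_2$ be arcs of $A\cap A'$ of opposite signs, and $R\subset A'$ a strip between them with $R\cap A=a_1\cup a_2$ and $R\cap K=\emptyset$. Then there is a vertical system of the same class as $A$, with no more punctures, which meets $A'$ in top–bottom arcs only, at least two fewer than $A$ does.

*Proof.* In a thin neighborhood $[-1,1]\times R$ replace $[-1,1]\times(a_1\cup a_2)\subset A$ by $\{\pm1\}\times R$. The result is embedded. It is coherently oriented: if $A$ crosses from $-1$ to $+1$ along $a_1$ and back along $a_2$, then on the side $-1$ we arrive at $a_1$, run along $R$, and leave at $a_2$; on the side $+1$ we arrive at $a_2$ and leave at $a_1$. The result is a union of rectangles glued along their top–bottom sides, top edges to top edges and bottom edges to bottom edges, together with untouched annuli. By coherence each component is an annulus from top to bottom. The top boundary has changed by the boundary of a small rectangle,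 so the class is the same. The punctures are the same since $R$ and $a_1,a_2$ miss $K$. The arcs $a_1,a_2$ have disappeared from the intersection. Finally discard components with null-homotopic core; they have class $0$. $\square$

## 7. On the torus, $N$ is homogeneous and subadditive

**Lemma 7.** Let $\Sigma=T$ be a torus. (i) $N(k\gamma)=|k|N(\gamma)$, and for primitive $\gamma_0$ there is a single annulus of class $\gamma_0$ with $N(\gamma_0)$ punctures. (ii) $N(\gamma+\gamma')\le N(\gamma)+N(\gamma')$.

*Proof.* (i) *We use that disjoint essential curves on a torus are parallel.* Let $\gamma_0$ be primitive, $k\neq0$, $[A]=k\gamma_0$. The top curves of $A$ are disjoint and essential, hence parallel; as their classes sum to $k\gamma_0\ne0$, each has class $\pm\gamma_0$, and there are at least $|k|$ of them. Each component, suitably oriented, is a vertical annulus of class $\gamma_0$ and has at least $N(\gamma_0)$ punctures. So $N(k\gamma_0)\ge|k|N(\gamma_0)$. Conversely, take a minimal system of class $\gamma_0$. Each of its components, suitably oriented, has class $\gamma_0$ and at most, hence exactly, $N(\gamma_0)$ punctures; this is the single annulus claimed. Now $|k|$ parallel copies of it, suitably oriented, give $N(k\gamma_0)\le|k|N(\gamma_0)$. So $N(k\gamma_0)=|k|N(\gamma_0)$,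 and writing $\gamma$ as a multiple of a primitive class we get (i) for all $\gamma$.

(ii) *We add two minimal systems by resolving their intersection.* If $\gamma,\gamma'$ are dependent, both are multiples of one primitive class, and (i) gives the claim. Otherwise take minimal $A,A'$ of classes $\gamma,\gamma'$ and put them in clean position by Lemma 5(a). As in (i), the components of $A$ have slope $\gamma$ and those of $A'$ slope $\gamma'$. These slopes differ, so no circle is essential in both, and only top–bottom arcs remain. Resolve $A\cup A'$ along these arcs compatibly with the orientations. The result is a union of rectangles glued along top–bottom sides and of untouched annuli, hence a disjoint union of embedded annuli from top to bottom, of total class $\gamma+\gamma'$, with at most $N(\gamma)+N(\gamma')$ punctures. Discard components with null-homotopic core. $\square$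

## 8. The closed-up knotoid on a torus, and how annuli see the height

Let $K$ be a knotoid with $h=h(K)$. Take a diagram of height $h$ and a simple arc $\delta_0$ from tail to head crossing it $h$ times. Remove small discs around the endpoints, attach a tube to get a torus $T$, oriented from $S^2$, and join head to tail by an arc $\{pt\}\times[0,1]$ along the tube. By (F1) the resulting $\hat K\subset T\times I$ represents $\overline v(K)$: the signed Gauss diagram is the same.

Let $c$ be the meridian of the tube and $A_0=c\times I$. Then $A_0$ has one puncture, $[\hat K]\cdot c=\pm1$, and by parity $N(c)=1$. The tube minus $\{pt\}\times[0,1]$ is a rectangle, so $\delta_0$ can be closed along the tube, disjointly from $\hat K$ there, to a curve $d_0$ meeting $\hat K$ in $h$ points and $c$ in one. Hence $N(d_0)\le h$. Orient $d_0$ so that $c\cdot d_0=1$. Then $(c,d_0)$ is a basis of $H_1(T;\mathbb Z)$.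

*Example.* For $S_1$ all of $N(c)$, $N(d_0)$ equal $1$, by parity. Moreover $[\hat K]\cdot(d_0\pm c)=[\hat K]\cdot d_0\pm[\hat K]\cdot c$ is $0$ for one sign and $\pm2$ for the other. So for one of the classes $d_0\pm c$ the algebraic count gives nothing: we will need geometry to see that no annulus of that class misses $\hat K$.

Cutting $T\times I$ along $A_0$ gives $Y=S\times I$, where $S$ is an annulus with boundary circles $\partial_\pm S$, and $\hat K$ becomes a proper arc $k\subset Y$ joining $\partial_-S\times\operatorname{int}I$ to $\partial_+S\times\operatorname{int}I$. Let
$$\hat S=S\cup(\partial S\times[0,1]),\qquad \partial S\times0=\partial S,$$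
be $S$ with external collars; collapsing each of the two circles of $\partial S\times1$ to a point turns $\hat S$ into $S^2$ and the collars into two discs. More generally let $k\subset Y$ be any proper arc with one end in each of $\partial_\pm S\times\operatorname{int}I$, transverse to these faces, with interior in $\operatorname{int}Y$ and generic projection to $S$. Projecting $k$ to $S$ and prolonging it along radii of the two discs to their centers gives a knotoid diagram in $S^2$, *the diagram of $k$*. For the arc $k$ above it is the given diagram of $K$. A **face-preserving isotopy** of $Y$ is an ambient isotopy preserving each of $S\times0$, $S\times1$, $\partial_-S\times I$, $\partial_+S\times I$.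

**Lemma 8.** If $\varphi_t$ is a face-preserving isotopy of $Y$ with $\varphi_0=\mathrm{id}$, and $k$ and $\varphi_1(k)$ have generic projections, then $k$ and $\varphi_1(k)$ give equivalent knotoids.

*Proof.* The ends of $k$ may move around on their faces during the isotopy. We fix them by recording their motion in the collars.

**Step 1: make the arcs radial near the faces.** Put $k_t=\varphi_t(k)$, let $e_\pm$ be the ends of $k$, and let $\rho$ be the distance to the face $\partial_\pm S\times I$ in an inner collar. Since $k_t$ is transverse to the faces and meets them only at its ends, compactness in $t$ gives $\varepsilon>0$ such that for all $t$ the part of $k_t$ with $\rho\le\varepsilon$ is, at each face, a single arc $\rho\mapsto(u_t(\rho),\rho)$ with $u_t(0)=\varphi_t(e_\pm)$. Replace it by $\rho\mapsto(u_t(\chi(\rho)),\rho)$, where $\chi:[0,\varepsilon]\to[0,\varepsilon]$ is smooth, $\chi=0$ near $0$ and $\chi(\rho)=\rho$ near $\varepsilon$. The arc remains embedded and depends smoothly on $t$. For $t=0,1$ the diagram changes only by an isotopy, since for $\rho\le\varepsilon$ there is just one strand and its projection is monotone in $\rho$ throughout the interpolation from $\rho$ to $\chi(\rho)$.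

**Step 2: extend to arcs with fixed ends.** Let $\lambda:[0,1]\to[0,1]$ be smooth, $\lambda=1$ near $0$ and $\lambda=0$ on $[\tfrac12,1]$. Extend $k_t$ to an arc $\hat k_t\subset\hat S\times I$ by the collar paths
$$s\mapsto(\varphi_{t\lambda(s)}(e_\pm),s)\in(\partial_\pm S\times\operatorname{int}I)\times[0,1].$$
At $s=0$ the path starts at $\varphi_t(e_\pm)$ and both pieces are radial there, so $\hat k_t$ is a smooth isotopy of proper arcs. In the collars $\hat k_t$ is monotone in $s$, so it projects to one embedded arc in each, and no other strand enters. For $s\ge\tfrac12$ it is a radial segment independent of $t$.

**Step 3: apply Reidemeister's theorem.** By (F5) with $F=\hat S\setminus(\partial S\times(\tfrac34,1])$, the diagrams of $\hat k_0$ and $\hat k_1$ in $F$ differ by isotopies rel $\partial F$ and moves $\Omega_1,\Omega_2,\Omega_3$ in $\operatorname{int}F$. After collapsing the circles of $\partial S\times1$, the endpoints have fixed neighborhoods, the images of $\partial_\pm S\times[\tfrac34,1]$, which contain only a radius. So all these are knotoid moves away from the endpoints, and $\hat k_0,\hat k_1$ give equivalent knotoids.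

**Step 4: identify the two ends of the isotopy.** The arc $\hat k_0$ is $k$ (up to Step 1) with radial prolongations, so it gives the knotoid of $k$. The arc $\hat k_1$ differs from the radial prolongation of $\varphi_1(k)$ only in that its collar parts project to $s$-monotone arcs instead of radii. Straighten them by rotating each circle $\partial_\pm S\times s$ by an angle depending smoothly on $s$, equal to $0$ near $s=0$ and constant near $s=1$. Letting these angles grow from zero, we see that the rotation is induced by an isotopy of $S^2$ fixing the endpoints. So $\hat k_1$ gives the knotoid of $\varphi_1(k)$. $\square$

Here is the link between annuli and the height.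

**Lemma 9.** If $d\in H_1(T;\mathbb Z)$ and $|d\cdot c|=1$, then $N(d)\ge h$.

*Proof.* The plan: from an annulus of class $d$ with $N(d)$ punctures, produce one that meets $A_0$ in a single arc; cut along $A_0$; straighten the resulting disc to $\delta\times I$. Then $\delta$ is a connecting arc for a diagram of $K$.

**Step 1: clean the intersection with $A_0$.** The class $d$ is primitive. By Lemma 7(i) there is a single annulus $A$ of class $d$ with $N(d)$ punctures. Apply Lemma 5(b) with $A'=A_0$, which has one puncture and stays fixed. Since $d\ne\pm c$, no circle is essential in both. So $A\cap A_0$ consists of top–bottom arcs, whose signs sum to $d\cdot c=\pm1$. In particular there is at least one.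

**Step 2: reduce to a single arc.** The arcs cut $A_0$ into strips, and the puncture of $A_0$ lies inside one of them. Cut $A_0$ along a top–bottom arc through the puncture and disjoint from $A$. This puts the arcs of $A\cap A_0$ in a linear order such that the strips between consecutive arcs miss $\hat K$. If there is more than one arc, the signs are not constant, because their sum is $\pm1$. So two consecutive arcs have opposite signs, and Lemma 6 applies to the strip between them. The class, hence the sum of the signs, is unchanged, so we may repeat. We end with a system with at most $N(d)$ punctures that meets $A_0$ in exactly one arc $a$. Let $A^*$ be the component containing $a$.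

**Step 3: cut open.** Cutting along $A_0$ turns $A^*$ into a properly embedded disc $Q\subset Y$. Its boundary consists of the two copies $a_\pm\subset\partial_\pm S\times I$ of $a$ (one on each side of $A_0$, since $A^*$ crosses $A_0$ along $a$), a spanning arc $\tau_1\subset S\times1$, and a spanning arc $\tau_0\subset S\times0$. The ends of $k$ are not on $a_\pm$, $Q$ is transverse to $k$, and $|Q\cap k|\le N(d)$.

**Step 4: make the sides of $Q$ vertical.** In the annulus $\partial_\pm S\times I$ let $u_\pm\in\partial_\pm S$ be the point under the bottom end of $a_\pm$. Twisting the annulus by angles proportional to the height fixes the bottom circle and, with the right total angle, makes $a_\pm$ homotopic rel endpoints to $\{u_\pm\}\times I$; by (F4) a further isotopy makes it equal. Let $\psi_t$ be the combined isotopy of the face. Extend it to $Y$ by $(p,\rho)\mapsto(\psi_{t\mu(\rho)}(p),\rho)$ on an inner collar of the face, with $\mu=1$ near $\rho=0$ and $\mu=0$ away from the face. This is face-preserving. Now $a_\pm=\{u_\pm\}\times I$.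

**Step 5: align top and bottom.** Since $\partial Q$ bounds $Q$, it is null-homotopic in $Y$. Projecting to $S$, where $a_\pm$ become constant, we see that the projections of $\tau_0$ and $\tau_1$ are homotopic rel endpoints. Let $\delta$ be the projection of $\tau_0$. By (F4) there is an isotopy of $S$ fixed on $\partial S$ taking the projection of $\tau_1$ to $\delta$. Performed near $S\times1$ and damped out below, it gives a face-preserving isotopy, fixed on $\partial_\pm S\times I$, after which $\tau_1=\delta\times1$.

**Step 6: straighten $Q$.** Now $\partial Q=\partial(\delta\times I)$. The solid torus $Y$ is irreducible, so by (F3) an isotopy rel $\partial Y$ takes $Q$ to $\delta\times I$.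

**Step 7: read off a diagram.** The image $k_1$ of $k$ meets $\delta\times I$ transversely in at most $N(d)$ points, and its ends are not on $\delta\times I$. After a small perturbation its projection is generic and meets $\delta$ transversely in at most $N(d)$ points, none of them a crossing. By Lemma 8 the diagram of $k_1$ is a diagram of $K$. Prolong $\delta$ by the radii at $u_\pm$. The radii at $u_\pm$ differ from those at the ends of $k_1$, so we get an arc joining tail and head that crosses the diagram in at most $N(d)$ points. Hence $h\le N(d)$. $\square$

## 9. The norm is at least $|x|+h|y|$

**Proposition 10.** $N(xc+yd_0)\ge|x|+h|y|$ for all $x,y\in\mathbb Z$. If $h\ge1$, then $(T,\hat K)$ is irreducible.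

*Proof.* **Step 1: three values.** We know $N(c)=1$, and $N(d_0)=h$ by Lemma 9 and $N(d_0)\le h$. Since $|(d_0\pm c)\cdot c|=1$, Lemma 9 gives $N(d_0\pm c)\ge h$. By parity $N(d_0\pm c)\equiv[\hat K]\cdot d_0\pm[\hat K]\cdot c\equiv h+1\pmod2$. Therefore
$$N(d_0\pm c)\ge h+1.\tag{3}$$

**Step 2: spread the bound by the triangle inequality.** Since $N(-\gamma)=N(\gamma)$, and replacing $c$ by $-c$ if $xy<0$ (which changes neither $N(c)=1$ nor (3)), we may assume $x,y\ge0$. If $x\le y$, then $y(d_0+c)=(xc+yd_0)+(y-x)c$, and Lemma 7 gives
$$y(h+1)\le N(xc+yd_0)+(y-x).$$
If $x\ge y$, then $x(d_0+c)=(xc+yd_0)+(x-y)d_0$ gives
$$x(h+1)\le N(xc+yd_0)+(x-y)h.$$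
Both say $N(xc+yd_0)\ge x+hy$.

**Step 3: irreducibility.** If $h\ge1$, then $N(\gamma)>0$ for all $\gamma\ne0$. An essential curve $\beta$ on $T$ has a nonzero class, so no annulus isotopic to $\beta\times I$ with $\beta$ essential misses $\hat K$. By Lemma 3(b) the pair is irreducible. $\square$

The gain of one in (3) matters. We shall turn a lower bound for $N$ into a pair $f,g\in H_1(T;\mathbb R)$ with $|f\cdot\gamma|,|g\cdot\gamma|\le N(\gamma)$, and the final estimate will be $\tfrac12|f\cdot g|$. The pair $f=hc-d_0$, $g=-hc-d_0$ is admissible for the bound $|x|+h|y|$ and has $f\cdot g=-2h$. By comparison, the pair $hc$, $-d_0$, whose pairings with $xc+yd_0$ are $hy$ and $x$, has intersection number $-h$ and would give only $h/2$.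

## 10. Cuts can only get cheaper under destabilization

An arbitrary virtual diagram lives on its own Carter surface, of any genus, and destabilizes to the torus. We compare puncture counts along the way.

Let $B$ be a destabilizing annulus for $(\Sigma,K)$ with nonseparating core $\beta$, and $(\Sigma',K')$ the result. After an isotopy $B=\beta\times I$. Let $\beta^\perp=\{\gamma:\gamma\cdot\beta=0\}$. In the exact sequence of $(\Sigma,\Sigma\setminus\beta)$, the map $H_1(\Sigma)\to H_1(\Sigma,\Sigma\setminus\beta)\cong\mathbb Z$ is $\cdot\,\beta$ up to sign. The generator of $H_2(\Sigma,\Sigma\setminus\beta)\cong\mathbb Z$ is an annulus around $\beta$; its boundary is the difference $\beta_+-\beta_-$ of the two push-offs, which also bounds the rest of $\Sigma$, because $\Sigma\setminus\beta$ is connected, and so is $0$ in $H_1(\Sigma\setminus\beta)$. Hence the inclusion induces an isomorphism $H_1(\Sigma\setminus\beta)\cong\beta^\perp$. Capping the two boundary circles gives a surjection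
$$r:\beta^\perp\to H_1(\Sigma'),\qquad \ker r=\langle\beta\rangle,$$
which preserves intersection numbers. The same holds with real coefficients.

*Example.* If $\Sigma$ has genus $2$, with standard basis $a_1,b_1,a_2,b_2$ and $\beta=a_2$, then $\beta^\perp$ is spanned by $a_1,b_1,a_2$, and $r$ forgets $a_2$. It is not defined on $b_2$.

**Lemma 11.** For $\gamma\in\beta^\perp$: $N_{\Sigma',K'}(r(\gamma))\le N_{\Sigma,K}(\gamma)$.

*Proof.* The aim is to make a minimal system of class $\gamma$ disjoint from $B$ at no cost. Let $A$ be minimal of class $\gamma$, and apply Lemma 5(b) with $A'=B$, which has no punctures. A component of $A$ containing a circle essential in both has class $\pm[\beta]$ and contains no top–bottom arc of $A\cap B$. Discard all such components. This changes the class only by an element of $\langle\beta\rangle=\ker r$. Now $A\cap B$ consists of top–bottom arcs whose signs sum to $[A]\cdot\beta=0$. If there are arcs, two adjacent ones on $B$ have opposite signs; the strip between them misses $K$, because $B$ does, and Lemma 6 removes them. The class and hence the sum of signs is unchanged, so we may repeat until $A\cap B=\emptyset$. Then $A$ lies in $(\Sigma\setminus\beta)\times I\subset\Sigma'\times I$, has class $r(\gamma)$ there, and has at most $N_{\Sigma,K}(\gamma)$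 punctures. Discard components with core null-homotopic in $\Sigma'$; they have class $0$. $\square$

Now consider a sequence of such destabilizations $\Sigma=\Sigma_0\to\Sigma_1\to\dots\to\Sigma_k=T$, with curves $\beta_i\subset\Sigma_{i-1}$ and maps $r_i$. Let $W\subset H_1(\Sigma;\mathbb Z)$ be the subgroup of all $\gamma$ on which $r=r_k\cdots r_1$ is defined, i.e. $\gamma\in\beta_1^\perp$, $r_1(\gamma)\in\beta_2^\perp$, and so on; let $W_{\mathbb R}\subset H_1(\Sigma;\mathbb R)$ be defined by the same conditions. These are linear equations with integral coefficients, so $W_{\mathbb R}$ is a rational subspace, and $W=W_{\mathbb R}\cap H_1(\Sigma;\mathbb Z)$. Since each $r_i$ is onto, $r$ maps $W$ onto $H_1(T;\mathbb Z)$. Applying Lemma 11 repeatedly,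
$$N_T(r(\gamma))\le N_\Sigma(\gamma)\qquad(\gamma\in W).\tag{4}$$

The inequality (4) controls cuts only for classes in $W$, so it can only prescribe a flow on $W_{\mathbb R}$. The next lemma says that this suffices to know intersection numbers.

**Lemma 12.** Let $X,Y\in H_1(\Sigma;\mathbb R)$ and $x,y\in H_1(T;\mathbb R)$ satisfy $X\cdot\gamma=x\cdot r(\gamma)$ and $Y\cdot\gamma=y\cdot r(\gamma)$ for all $\gamma\in W_{\mathbb R}$. Then $X\cdot Y=x\cdot y$.

*Proof.* Induct on $k$. If $k=0$, then $r=\mathrm{id}$ and $X=x$, $Y=y$ because the intersection form is nondegenerate. Let $k\ge1$. We have $\beta_1\in W$ and $r(\beta_1)=0$, since $r_1(\beta_1)=0$. So $X\cdot\beta_1=Y\cdot\beta_1=0$, i.e. $X,Y\in\beta_1^\perp$, and $X\cdot Y=r_1(X)\cdot r_1(Y)$. Let $W'_{\mathbb R}\subset H_1(\Sigma_1;\mathbb R)$ and $r'=r_k\cdots r_2$ belong to the remaining sequence. Given $\gamma_1\in W'_{\mathbb R}$, choose $\gamma\in\beta_1^\perp$ with $r_1(\gamma)=\gamma_1$; then $\gamma\in W_{\mathbb R}$, and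
$$r_1(X)\cdot\gamma_1=r_1(X)\cdot r_1(\gamma)=X\cdot\gamma=x\cdot r(\gamma)=x\cdot r'(\gamma_1),$$
and likewise for $Y$. By induction $r_1(X)\cdot r_1(Y)=x\cdot y$. $\square$

## 11. From cuts to flows in an arbitrary virtual diagram

**Proposition 13.** Let $\kappa$ be a virtual knot whose irreducible representative is $(T,\hat K)$ with $T$ a torus, and $N=N_{T,\hat K}$. Let $f,g\in H_1(T;\mathbb R)$ satisfy $|f\cdot\gamma|\le N(\gamma)$ and $|g\cdot\gamma|\le N(\gamma)$ for all $\gamma\in H_1(T;\mathbb Z)$. Then every virtual diagram $D$ of $\kappa$ has at least $\tfrac12|f\cdot g|$ virtual crossings.

*Proof.* **Step 1: set up cochains as cuts.** $D$ has a real crossing; otherwise $\kappa$ is trivial and its irreducible representative has genus $0$ by Lemma 3(a). Let $\Sigma$ be the Carter surface with graph $G$. By Lemma 3(a) there is a sequence of destabilizations from $(\Sigma,D)$ to $(T,\hat K)$ as in Section 10, with $W$, $r$ and (4). (The last pair is $(T,\hat K)$ up to a homeomorphism of pairs, which preserves intersection numbers and $N$.)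

Use the cell structure on $\Sigma$ with 1-skeleton $G$ and the faces as 2-cells. Let $C^1,Z^1,B^1$ be the real cellular 1-cochains, cocycles and coboundaries. A cocycle $\varphi$ defines a functional on $H_1(\Sigma;\mathbb R)$, so there is a unique $\gamma_\varphi\in H_1(\Sigma;\mathbb R)$ with $\varphi(P)=[P]\cdot\gamma_\varphi$ for all $P\in Z_1(G;\mathbb R)$. Every class is of this form; $\gamma_\varphi=0$ for $\varphi\in B^1$; and $\gamma_\varphi$ is integral if $\varphi$ is. Put
$$\|\varphi\|_1=\sum_s|\varphi_s|,\qquad V=\{\varphi\in Z^1:\gamma_\varphi\in W_{\mathbb R}\}.$$
$V$ is a rational subspace of $C^1$ containing $B^1$.

**Step 2: every cut has enough capacity.** We claim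
$$|f\cdot r(\gamma_\varphi)|\le\|\varphi\|_1\qquad(\varphi\in V).\tag{5}$$
Both sides are continuous and homogeneous, and rational points are dense in the rational subspace $V$. So we may take $\varphi$ integral; then $\gamma_\varphi\in W_{\mathbb R}\cap H_1(\Sigma;\mathbb Z)=W$. We realize $\varphi$ by a multicurve. Put $|\varphi_s|$ points on each edge $s$, to be crossed in the direction given by the sign of $\varphi_s$, chosen so that the signed number of crossings $s\cdot\Gamma$ will be $\varphi_s$. On the boundary circle of each face, the numbers of points where the curve enters and leaves the face agree, because $\varphi$ is a cocycle. Join them in pairs by disjoint oriented arcs in the face, which is a disc: if there are any, some incoming and some outgoing point are adjacent on the circle; join these close to the boundary and induct. The arcs form an oriented multicurve $\Gamma$ with $[P]\cdot[\Gamma]=\varphi(P)$ for all cycles $P$, so $[\Gamma]=\gamma_\varphi$. It meets $D$ in $\|\varphi\|_1$ points, none a crossing. Discard its null-homotopic components. Then $\Gamma\times I$ is a vertical system (or empty, with $\gamma_\varphi=0$), so $N_\Sigma(\gamma_\varphi)\le\|\varphi\|_1$. By the hypothesis on $f$ and by (4),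
$$|f\cdot r(\gamma_\varphi)|\le N(r(\gamma_\varphi))\le N_\Sigma(\gamma_\varphi)\le\|\varphi\|_1 .$$

**Step 3: find the flows.** By (5) the linear functional $\varphi\mapsto f\cdot r(\gamma_\varphi)$ on $V$ has norm at most $1$ with respect to $\|\cdot\|_1$. By the Hahn–Banach theorem it extends to a functional on $(C^1,\|\cdot\|_1)$ of norm at most $1$. Such a functional is evaluation on a chain $P=\sum p_ss$ with $|p_s|\le1$ for all $s$. So $\varphi(P)=f\cdot r(\gamma_\varphi)$ for $\varphi\in V$. The functional vanishes on $B^1$, because $\gamma_\varphi=0$ there. So for every 0-cochain $u$ we have $u(\partial P)=(\text{coboundary of }u)(P)=0$, that is, $\partial P=0$. Thus $P$ is a flow of capacity $1$. Since every $\gamma\in W_{\mathbb R}$ is $\gamma_\varphi$ for some $\varphi\in V$,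
$$[P]\cdot\gamma=f\cdot r(\gamma)\qquad(\gamma\in W_{\mathbb R}).$$
In the same way we get a cycle $Q=\sum q_ss$ with $|q_s|\le1$ and $[Q]\cdot\gamma=g\cdot r(\gamma)$ on $W_{\mathbb R}$.

**Step 4: count.** Lemma 12 with $X=[P]$, $Y=[Q]$, $x=f$, $y=g$ gives $[P]\cdot[Q]=f\cdot g$. By (2),
$$|f\cdot g|=|[P]\cdot[Q]|\le2\cdot\#\{\text{virtual crossings of }D\}.\qquad\square$$

The Hahn–Banach step leaves a lot of freedom in $P$ and $Q$: nothing is prescribed outside $V$. Lemma 12 says that their intersection number is nevertheless determined.

## 12. Equality of $vc(\overline v(K))$ and $h(K)$, with three consequences

*Proof of Theorem A.* The inequality $vc(\overline v(K))\le h(K)$ was shown in Section 1. For the other we may assume $h=h(K)\ge1$. By Section 8 and Proposition 10, $(T,\hat K)$ is the irreducible representative of $\overline v(K)$ and $N(xc+yd_0)\ge|x|+h|y|$. Put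
$$f=hc-d_0,\qquad g=-hc-d_0 .$$
Since $c\cdot d_0=1$ and $d_0\cdot c=-1$, for $\gamma=xc+yd_0$ we have
$$f\cdot\gamma=hy+x,\qquad g\cdot\gamma=-hy+x .$$
Both are bounded in absolute value by $|x|+h|y|\le N(\gamma)$. Moreover $f\cdot g=-h\,(c\cdot d_0)+h\,(d_0\cdot c)=-2h$. By Proposition 13 every virtual diagram of $\overline v(K)$ has at least $h$ virtual crossings. $\blacksquare$

So the conjecture is true.

**Corollary 14.**

1. $\overline v(K)$ is classical iff $h(K)=0$.
2. All knotoids in $S^2$ with the same virtual closure have the same height.
3. $vc(\kappa)=1$ iff $\kappa$ is the virtual closure of a knotoid of height $1$.

*Proof.* A virtual knot is classical iff it has a diagram without virtual crossings, that is, iff $vc=0$. So (1) follows from Theorem A, and (2) is immediate, because $h(K)=vc(\overline v(K))$ depends only on the closure. For (3), if $h(K)=1$, Theorem A gives $vc(\overline v(K))=1$. Conversely let $vc(\kappa)=1$, and take a diagram of $\kappa$ with exactly one virtual crossing. Delete a small arc of one of the two strands through it. What remains is an arc with real crossings only, a knotoid diagram in $S^2$, and its virtual closure along the deleted arc is $\kappa$. By Theorem A the height of this knotoid is $vc(\kappa)=1$. $\square$
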